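\title{Bounded window mean-payoff games are undecidable in three dimensions}

\begin{abstract}
In a two-player game on a finite graph whose edges carry integer weight vectors, the bounded window mean-payoff objective asks for a length $\ell$ such that, from some point of the play on, in every dimension and from every position, the running sum of weights becomes nonnegative within $\ell$ steps. We prove that it is undecidable whether the first player can enforce this objective, already for three dimensions and weights in $\{-1,0,1\}$. The proof stores the counters of a two-counter machine, together with a reservoir, in the deficits of open windows. We also show that these games are determined, that the first player wins if and only if one length $\ell$ works for all plays, in which case finite memory suffices, that the problem is complete for the recursively enumerable sets, and that no computable function bounds the length $\ell$.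
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Games and windows}

A \emph{game graph} is a tuple $G=(S_1,S_2,E,k,w)$. The finite set of states $S=S_1\cup S_2$ is split into the disjoint sets $S_1$, owned by player $\mathcal P_1$, and $S_2$, owned by player $\mathcal P_2$. The edge set $E\subseteq S\times S$ gives every state at least one successor, and $w:E\to\mathbb Z^k$ assigns to each edge an integer weight $w_t$ in each dimension $t\in\{1,\dots,k\}$. When $G$ is an input to an algorithm, weights are written in binary. We write $\|w\|$ for the largest absolute value of a weight.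

A \emph{play} is an infinite path $\pi=s_0s_1s_2\dots$ in the graph; the owner of the current state chooses the next edge. A \emph{strategy} for $\mathcal P_1$ maps each finite path ending in $S_1$ to a successor of its last state, and a play is \emph{consistent} with the strategy if every move from $S_1$ is the prescribed one; likewise for $\mathcal P_2$. Strategies may thus use the whole history. A strategy has \emph{finite memory} if its move depends only on the current state and on the value of a variable that ranges over a finite set and is updated along each edge. An \emph{objective} $\Phi$ assigns a set of plays to each game graph. A player \emph{wins} $\Phi$ from a state $s$ if the player has a strategy all of whose consistent plays from $s$ lie in $\Phi$. It cannot happen that $\mathcal P_1$ wins $\Phi$ from $s$ and $\mathcal P_2$ wins the complement of $\Phi$ from $s$, since the two strategies played against each other produce a play consistent with both.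

For $0\le j\le j'$ let $w_t(\pi(j,j'))=\sum_{i=j}^{j'-1}w_t(s_i,s_{i+1})$, and let $\pi(j,\infty)=s_js_{j+1}\dots$ be the suffix from position $j$. The \emph{window} of dimension $t$ opened at position $p$ \emph{closes within $\ell$ steps} if $w_t(\pi(p,p+\ell'))\ge0$ for some $1\le\ell'\le\ell$. For $\ell\ge1$ we define three objectives in dimension $t$:
\begin{itemize}
\item $\pi\in\mathrm{Dir}_t(\ell)$ (\emph{direct fixed window mean-payoff}) if for every $p\ge0$ the window of dimension $t$ opened at $p$ closes within $\ell$ steps;
\item $\pi\in\mathrm{Fix}_t(\ell)$ (\emph{fixed window mean-payoff}) if $\pi(i,\infty)\in\mathrm{Dir}_t(\ell)$ for some $i\ge0$;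
\item $\pi\in\mathrm{Bnd}_t$ (\emph{bounded window mean-payoff}) if $\pi\in\mathrm{Fix}_t(\ell)$ for some $\ell\ge1$.
\end{itemize}
In $k$ dimensions we take conjunctions: $\mathrm{Dir}(\ell)=\bigcap_t\mathrm{Dir}_t(\ell)$, $\mathrm{Fix}(\ell)=\bigcap_t\mathrm{Fix}_t(\ell)$ and $\mathrm{Bnd}=\bigcap_t\mathrm{Bnd}_t$. A window that closes within $\ell$ steps closes within $\ell+1$ steps, and a suffix of a play in $\mathrm{Dir}_t(\ell)$ is in $\mathrm{Dir}_t(\ell)$. Taking the maximum of the lengths and of the starting positions over the $k$ dimensions therefore gives
\begin{equation}\label{eq:chain}
\mathrm{Dir}(\ell)\subseteq\mathrm{Fix}(\ell)\subseteq\mathrm{Fix}(\ell+1),\qquad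
\mathrm{Bnd}=\bigcup_{\ell\ge1}\mathrm{Fix}(\ell),
\end{equation}
and $\pi\in\mathrm{Fix}(\ell)$ if and only if some suffix of $\pi$ is in $\mathrm{Dir}(\ell)$. In particular $\mathrm{Fix}(\ell)$ is \emph{prefix-independent}: a play belongs to it if and only if any given suffix does.

Windows strengthen the requirement that the long-run average weight be nonnegative by adding a deadline. If $\pi(i,\infty)\in\mathrm{Dir}_t(\ell)$, cut the suffix into consecutive blocks of length at most $\ell$ and nonnegative sum, opening each window where the previous one closed. Then $w_t(\pi(i,j))\ge-\ell\|w\|$ for all $j\ge i$, so $\liminf_j \frac1j w_t(\pi(0,j))\ge0$. The converse fails. Let the weights come in blocks $m=1,2,3,\dots$, where block $m$ is $m$ times $-1$ followed by $m$ times $+1$. During block $m$ the partial sums lie in $[-m,0]$ while the position is at least $m(m-1)$, so the average tends to $0$; but the window opened at the start of block $m$ needs $2m$ steps, so the play is not in $\mathrm{Bnd}_t$. The objective $\mathrm{Bnd}$ says that every loss is eventually made good within a bounded delay, without prescribing the delay.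

\subsection{The question and the results}

The \emph{bounded window mean-payoff problem} is: given a game graph $G$ and a state $s_0$, does $\mathcal P_1$ win $\mathrm{Bnd}$ from $s_0$? The problem is known to be decidable in one dimension and non-primitive recursive hard in multi-dimension games. Whether it is decidable in multi-dimension games is posed as an open question in \cite{windows}.

There is a reason to expect a positive answer. For each fixed $\ell$ the set $W_\ell\subseteq S$ of states from which $\mathcal P_1$ wins $\mathrm{Fix}(\ell)$ is computable (Proposition~\ref{prop:fixed}), and by \eqref{eq:chain} the sets $W_1\subseteq W_2\subseteq\cdots$ form an increasing chain in a finite set, which must stabilize. One would like to compute the limit and hope that it is the winning region for $\mathrm{Bnd}$. The hope is correct, although it needs a proof: in $\mathrm{Bnd}$ the length $\ell$ may depend on the play, so a winning strategy might a priori need larger and larger lengths on different plays. What remains is to know when to stop. The equality $W_\ell=W_{\ell+1}$ is no signal. On a single cycle of $m$ edges of weight $-1$ followed by $m$ edges of weight $+1$, a window opened with $j\ge1$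 negative edges ahead closes after exactly $2j$ steps and all other windows close at once, so $W_\ell=\emptyset$ for $\ell<2m$ and $W_\ell=S$ for $\ell\ge2m$. In this example the size of the graph bounds the stabilization point, and one may guess that some computable function, however large, always does. From three dimensions on, none does.

\begin{theorem}\label{thm:undec}
For every fixed $k\ge3$, the bounded window mean-payoff problem is undecidable for games with $k$ dimensions and weights in $\{-1,0,1\}$. The same holds for deciding whether $\mathcal P_1$ wins $\Phi$, for any objective $\Phi$ with $\bigcup_{\ell}\mathrm{Dir}(\ell)\subseteq\Phi\subseteq\mathrm{Bnd}$, for example the direct bounded window objective $\bigcup_\ell\mathrm{Dir}(\ell)$ itself.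
\end{theorem}

\begin{theorem}\label{thm:level}
\begin{enumerate}
\item[(i)] For every game graph $G$ and state $s_0$, player $\mathcal P_1$ wins $\mathrm{Bnd}$ from $s_0$ if and only if there is $\ell$ such that $\mathcal P_1$ wins $\mathrm{Fix}(\ell)$ from $s_0$, and then finite memory suffices. Otherwise $\mathcal P_2$ wins the complement of $\mathrm{Bnd}$ from $s_0$.
\item[(ii)] For each fixed $k\ge3$, and also for $k$ part of the input, the bounded window mean-payoff problem is recursively enumerable-complete ($\Sigma^0_1$-complete).
\item[(iii)] No computable function bounds the least sufficient window length, even for $k=3$ and weights in $\{-1,0,1\}$: there is no computable $f$ such that, whenever $\mathcal P_1$ wins $\mathrm{Bnd}$ from $s_0$ in $G$, player $\mathcal P_1$ wins $\mathrm{Fix}(\ell)$ from $s_0$ for some $\ell\le f(G,s_0)$.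
\end{enumerate}
\end{theorem}

Section~\ref{sec:debts} translates windows into a counter, the debt, and shows how $\mathcal P_2$ turns strategies against $\mathrm{Dir}(r)$ into a strategy against $\mathrm{Bnd}$. Section~\ref{sec:fixed} proves part (i) of Theorem~\ref{thm:level}. Sections~\ref{sec:machines}--\ref{sec:nonhalting} reduce the halting problem for two-counter machines to the game (Theorem~\ref{thm:reduction}), and Section~\ref{sec:final} draws the consequences.

\section{Debts and phases}\label{sec:debts}

\subsection{Debts}

Infinitely many windows are opened along a play, and many can be open at once. A single number per dimension captures them: the largest deficit among the windows opened so far. For a play $\pi=s_0s_1\dots$, a starting position $i$ and a dimension $t$, define the \emph{debt}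
\[
D^i_t(i)=0,\qquad D^i_t(j+1)=\max\bigl(0,\;D^i_t(j)-w_t(s_j,s_{j+1})\bigr)\quad(j\ge i).
\]
Negative weights raise the debt and positive weights pay it back, but a surplus cannot be saved. By induction on $j$,
\begin{equation}\label{eq:debt}
D^i_t(j)=\max_{i\le p\le j}\bigl(-w_t(\pi(p,j))\bigr).
\end{equation}
Indeed, in the maximum for $j+1$ the term $p=j+1$ is the empty sum $0$, and the terms $p\le j$ are those of the maximum for $j$, each decreased by $w_t(s_j,s_{j+1})$.

\begin{lemma}\label{lem:debt}
Fix $\pi$, $i$, $t$ and $\ell\ge1$, and write $D=D^i_t$.
\begin{enumerate}
\item[(a)] If $D(b)>0$ and $a$ is the last position in $[i,b]$ with $D(a)=0$, then the window of dimension $t$ opened at $a$ does not close within $b-a$ steps, and $D(b)\le(b-a)\|w\|$.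
\item[(b)] $\pi(i,\infty)\in\mathrm{Dir}_t(\ell)$ if and only if among any $\ell$ consecutive positions greater than $i$ there is one at which $D$ is zero. In that case $D(j)\le(\ell-1)\|w\|$ for all $j\ge i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $a<j\le b$ we have $D(j)>0$, so the maximum in the recursion is attained by its second argument. Summing from $a$ gives $w_t(\pi(a,j))=-D(j)<0$ for all these $j$. This is the first claim, and $j=b$ gives the second.

(b) Suppose $\pi(i,\infty)\in\mathrm{Dir}_t(\ell)$. Whenever $D(b)>0$, the position $a$ of part (a) satisfies $b-a<\ell$, because the window opened at $a\ge i$ closes within $\ell$ steps but not within $b-a$ steps. This gives the bound on $D(b)$, and it shows that $D$ is not positive at all of $b-\ell+1,\dots,b$ when these positions exceed $i$, for that would force $a\le b-\ell$. Conversely, suppose that the zeros of $D$ are spaced as stated and let $p\ge i$. Choose $j\in\{p+1,\dots,p+\ell\}$ with $D(j)=0$. By \eqref{eq:debt}, $-w_t(\pi(p,j))\le0$, so the window opened at $p$ closes within $\ell$ steps.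
\end{proof}

\subsection{Phases}

Debts describe the direct objective, whereas $\mathrm{Bnd}$ forgives any finite past. With weights $-1,0,0,0,\dots$ the debt $D^0_t$ stays at $1$ forever and the first window never closes, so the play is in no $\mathrm{Dir}_t(\ell)$; yet it is in $\mathrm{Fix}_t(1)$. To violate $\mathrm{Bnd}$, player $\mathcal P_2$ must produce ever longer open windows at ever later positions. The remedy is to keep a window open only for a prescribed time, then forget the past and start again with a longer target.

\begin{lemma}\label{lem:phases}
Let $U\subseteq S$. Suppose that for every $r\ge1$ and $s\in U$ player $\mathcal P_2$ has a strategy $\sigma_{r,s}$ such that every play from $s$ consistent with $\sigma_{r,s}$ stays in $U$ and is not in $\mathrm{Dir}(r)$. Then $\mathcal P_2$ has a strategy such that every consistent play from every state of $U$ violates $\mathrm{Bnd}$.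
\end{lemma}

\begin{proof}
Player $\mathcal P_2$ plays in phases $r=1,2,\dots$. Phase $r$ starts at a position $i_r$ in a state $s\in U$, with $i_1=0$. During the phase, $\mathcal P_2$ applies $\sigma_{r,s}$ to the part of the history that begins at $i_r$. The phase ends at the first position $j\ge i_r+r$ such that in some dimension, called a \emph{witness} of the phase, the window opened at $j-r$ has not closed within $r$ steps; this can be read off the history up to $j$. Then $i_{r+1}=j$. The path from $i_r$ to $j$ extends to a play consistent with $\sigma_{r,s}$, so its last state is in $U$ and the next phase can start.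

Let $\pi$ be a consistent play. Every phase ends, for otherwise $\pi(i_r,\infty)$ would be consistent with $\sigma_{r,s}$ and lie in $\mathrm{Dir}(r)$. Since $i_{r+1}\ge i_r+r$, we have $i_r\to\infty$. There are finitely many dimensions, so some $t$ is a witness of infinitely many phases. Given $i$ and $\ell$, choose such a phase $r$ with $r\ge\ell$ and $i_r\ge i$. It exhibits a window of dimension $t$, opened at a position $\ge i$, that does not close within $\ell$ steps. Hence $\pi(i,\infty)\notin\mathrm{Dir}_t(\ell)$ for all $i$ and $\ell$, that is, $\pi\notin\mathrm{Bnd}_t$.
\end{proof}

\section{One window length for all plays}\label{sec:fixed}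

For a fixed length $\ell$, Lemma~\ref{lem:debt} suggests a finite device that watches the play: track each debt and the time since it was last zero, and raise an alarm when that time reaches $\ell$. This turns $\mathrm{Fix}(\ell)$ into a standard game. In a \emph{co-B\"uchi game}, a finite graph with states divided between the two players comes with a set $B$ of bad states, and $\mathcal P_1$ wins a play if it visits $B$ only finitely often. We use the textbook fact that the states of such a game split into two computable sets $V_1$ and $V_2$, such that $\mathcal P_1$ wins from every state of $V_1$ and $\mathcal P_2$ wins the complementary objective from every state of $V_2$, both with \emph{memoryless} strategies, whose moves depend only on the current state.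

\begin{proposition}\label{prop:fixed}
The set $W_\ell$ of states from which $\mathcal P_1$ wins $\mathrm{Fix}(\ell)$ is computable from $G$ and $\ell$. From every state of $W_\ell$ player $\mathcal P_1$ wins $\mathrm{Fix}(\ell)$ with finite memory, and from every other state $\mathcal P_2$ wins the complement of $\mathrm{Fix}(\ell)$ with finite memory.
\end{proposition}

\begin{proof}
\emph{The monitor.} For each dimension $t$ keep a pair $(d_t,a_t)$, initially $(0,0)$. Along an edge $e$ put $d'=\max(0,d_t-w_t(e))$. If $d'=0$, the new pair is $(0,0)$. If $d'>0$ and $a_t+1<\ell$, the new pair is $(d',a_t+1)$. If $d'>0$ and $a_t+1=\ell$, a \emph{bad event} occurs in dimension $t$ and the pair is reset to $(0,0)$. Always $0\le a_t<\ell$ and $0\le d_t\le a_t\|w\|$, so the monitor has finitely many values.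

\emph{Claim: $\pi\in\mathrm{Fix}(\ell)$ if and only if finitely many bad events occur along $\pi$.} Suppose a bad event occurs in dimension $t$ on the edge ending at position $b$, and let $a=b-\ell$. The pair was $(0,0)$ at $a$, and the values $d'$ computed on the next $\ell$ edges are the debts $D^a_t(a+1),\dots,D^a_t(b)$, all positive. By Lemma~\ref{lem:debt}(a), the window opened at $a$ does not close within $\ell$ steps. If there are infinitely many bad events, then infinitely many occur in one dimension $t$, such windows are opened at arbitrarily late positions, and $\pi\notin\mathrm{Fix}_t(\ell)$. Suppose now that there are finitely many, fix $t$, and let $i$ be the position reached by the last bad event in dimension $t$, or $i=0$ if there is none. The pair is $(0,0)$ at $i$ and no reset follows, so $d_t=D^i_t$ from $i$ on. If $D^i_t$ were positive at $\ell$ consecutive positions greater than $i$, then $a_t$ would increase on each of the $\ell$ edges leading to them and reach $\ell$, which is impossible. By Lemma~\ref{lem:debt}(b), $\pi(i,\infty)\in\mathrm{Dir}_t(\ell)$. As $t$ was arbitrary, $\pi\in\mathrm{Fix}(\ell)$.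

\emph{The product.} Form the co-B\"uchi game with states $(s,\mu,\beta)$, owned by the owner of $s$, where $\mu$ is a monitor value and $\beta\in\{0,1\}$. Each edge $(s,s')\in E$ gives an edge to $(s',\mu',\beta')$, where $\mu'$ is the updated monitor value and $\beta'=1$ exactly if the update causes a bad event. The bad states are those with $\beta=1$. Plays of $G$ from $s$ correspond bijectively to plays of the product from $(s,\mu_0,0)$, with $\mu_0$ the initial value, and by the claim the winning conditions match. A memoryless strategy in the product is a strategy in $G$ with finite memory $(\mu,\beta)$. So if $(s,\mu_0,0)\in V_1$, then $\mathcal P_1$ wins $\mathrm{Fix}(\ell)$ from $s$ with finite memory; if not, $\mathcal P_2$ wins the complement with finite memory, and $s\notin W_\ell$.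
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:level}(i)]
The sets $W_\ell$ increase with $\ell$ and $S$ is finite, so there are $W\subseteq S$ and $\ell^*$ with $W_\ell=W$ for all $\ell\ge\ell^*$; thus $W=\bigcup_\ell W_\ell$. If $s_0\in W$, then $\mathcal P_1$ wins $\mathrm{Fix}(\ell^*)\subseteq\mathrm{Bnd}$ with finite memory by Proposition~\ref{prop:fixed}.

It remains to show that $\mathcal P_2$ wins the complement of $\mathrm{Bnd}$ from every state of $U=S\setminus W$; then $\mathcal P_1$ does not win $\mathrm{Bnd}$ there, and all claims follow. We check the hypothesis of Lemma~\ref{lem:phases}. Let $r\ge1$, $s\in U$ and $m=\ell^*+r$. Since $s\notin W_m$, Proposition~\ref{prop:fixed} gives a strategy $\sigma_{r,s}$ of $\mathcal P_2$ whose consistent plays from $s$ avoid $\mathrm{Fix}(m)$, and hence avoid $\mathrm{Dir}(r)\subseteq\mathrm{Fix}(m)$. These plays stay in $U$. Otherwise some finite path from $s$ consistent with $\sigma_{r,s}$ ends in a state $s'\in W=W_m$. Continue it by letting $\mathcal P_2$ follow $\sigma_{r,s}$ and $\mathcal P_1$ follow, from $s'$ on, a strategy winning $\mathrm{Fix}(m)$ from $s'$. The suffix from $s'$ is in $\mathrm{Fix}(m)$, so by prefix-independence the whole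 play is in $\mathrm{Fix}(m)$, although it is consistent with $\sigma_{r,s}$.
\end{proof}

The finiteness of $S$ enters through $\ell^*$: it provides one set $U$ in which $\mathcal P_2$ can stay while defeating all large lengths in turn. The argument gives no way to compute $\ell^*$, and the rest of the paper shows that there is none.

\section{Counter machines}\label{sec:machines}

A \emph{two-counter machine} $M$ has a finite set $Q$ of states, an initial state $q_0$, a halting state $q_h\ne q_0$, and counters $c_1,c_2\in\mathbb N$. Each $q\ne q_h$ carries one instruction, of one of two kinds:
\begin{itemize}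
\item $\mathrm{inc}(t)$: set $c_t:=c_t+1$ and go to $q'$;
\item $\mathrm{test}(t)$: if $c_t=0$ go to $q'$, else set $c_t:=c_t-1$ and go to $q''$.
\end{itemize}
The \emph{run} of $M$ is the sequence of configurations $(q,c_1,c_2)$ that starts in $(q_0,0,0)$, and $M$ \emph{halts} if the run reaches $q_h$. Three-counter machines are defined in the same way. Halting of two-counter machines is undecidable \cite[Ch.~14]{minsky}; the proof is a simulation, and gives a many-one reduction from the halting problem.

The game will detect a non-halting run through the growth of its counters, so it cannot see a machine that cycles among finitely many configurations (Remark~\ref{rem:fails}). We remove such machines. Call $M$ \emph{admissible} if it halts or its run has unbounded counter values.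

\begin{lemma}\label{lem:promise}
From a two-counter machine $N$ one can compute an admissible two-counter machine $M$ that halts if and only if $N$ halts. Hence halting is undecidable even when the machine is promised to be admissible.
\end{lemma}

\begin{proof}
Add to $N$ a third counter that is incremented before each step and never tested. Simulate this three-counter machine by Minsky's encoding \cite[Ch.~14]{minsky}: counter values $(a,b,c)$ are represented by $(c_1,c_2)=(2^a3^b5^c,0)$, and $M$ starts by setting $c_1:=1$. Let $p\in\{2,3,5\}$ be the prime of the counter concerned. An increment multiplies $c_1$ by $p$: move $c_1$ into $c_2$ unit by unit, then empty $c_2$, adding $p$ to $c_1$ for each unit. A test divides with remainder: empty $c_1$, adding $1$ to $c_2$ for each full group of $p$ units and holding the remainder $\rho$ in the state. If $\rho=0$, move $c_2$ back to $c_1$, which has now been divided by $p$, and take the decrement branch. If $\rho\ne0$, restore $c_1$ by adding $p$ for each unit of $c_2$ and then $\rho$, and take the zero branch. Each simulated instruction takes finitely many steps, so $M$ halts if and only if $N$ halts. If $N$ does not halt, the third counter takes every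 value $c$, and then $c_1\ge5^c$.
\end{proof}

\section{Counters as debts}\label{sec:game}

\subsection{Two lies and their remedies}\label{sec:idea}

Represent the counter $c_t$ by the debt of a dimension $x_t$: an increment is an edge of weight $-1$, a decrement an edge of weight $+1$. The graph cannot read a debt, so at a test we let $\mathcal P_1$ choose the branch. There are two ways to lie.

\emph{Decrementing at zero.} In dimension $x_t$ alone this lie leaves no trace: weight $+1$ at debt $0$ gives debt $0$. We therefore add a third dimension $y$, the \emph{reservoir}, and let every weighted edge transfer one unit of debt. For distinct $a,b\in\{x_1,x_2,y\}$, the label $[a\to b]$ denotes weight $+1$ in $a$, weight $-1$ in $b$ and weight $0$ in the third dimension. An increment is $[y\to x_t]$ and a decrement is $[x_t\to y]$. Write $D=(D_{x_1},D_{x_2},D_y)$ for the debts $D^0$ counted from the start of the play and $\Sigma=D_{x_1}+D_{x_2}+D_y$ for the total debt. Along $[a\to b]$ the debt $D_b$ rises by one, and $D_a$ falls by one unless it is zero. An edge $[a\to b]$ taken with $D_a=0$ is a \emph{truncation}. Thus, on graphs whose edges are transfers or have weight zero,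
\begin{equation}\label{eq:sigma}
\text{$\Sigma$ rises by one at each truncation and is unchanged along every other edge.}
\end{equation}
For instance $[x_1\to y]$ takes $(1,0,0)$ to $(0,0,1)$, and taken once more it gives $(0,0,2)$: the extra unit can be moved around but never destroyed. On a play in $\mathrm{Dir}(\ell)$ every debt is below $\ell$, so this lie can be told fewer than $3\ell$ times. Player $\mathcal P_2$ answers each truncation by restarting the simulation, so that a simulation without truncations must eventually take place.

\emph{Claiming zero falsely.} When $\mathcal P_1$ claims $c_t=0$, player $\mathcal P_2$ may challenge: the play enters a region $R_t$ in which no edge touches $x_t$, and afterward $\mathcal P_2$ may challenge again. A positive debt in $x_t$ stays unpaid as long as $\mathcal P_2$ wishes. But $\mathcal P_2$ may also challenge a true claim, repeatedly, and then $\mathcal P_1$ must be able to bring the other debts to zero, each in turn, without touching $x_t$ and without truncation. The total $\Sigma=n$ cannot be destroyed, so it must be shuttled between two dimensions other than $x_t$, namely the other counter and the reservoir. For $t=1$, three loops $[x_2\to y]$, $[y\to x_2]$,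 $[x_2\to y]$ do this:
\[
(0,m,n-m)\ \longrightarrow\ (0,0,n)\ \longrightarrow\ (0,n,0)\ \longrightarrow\ (0,0,n).
\]
The middle loop is the one that pays $y$; without it, repeated challenges would leave a positive debt in $y$ unpaid. The last loop restores the configuration with both counters zero.

The total $\Sigma$ is thus a budget for $c_1+c_2$ that $\mathcal P_1$ may raise but never lower. If $M$ halts, a finite budget covers the run, and $\mathcal P_1$ can repeat the run forever. If the run is unbounded, no budget suffices.

\subsection{The game $G_M$}

The dimensions are $x_1,x_2,y$; edges without a label have weight $(0,0,0)$. For $t\in\{1,2\}$ let $\bar t=3-t$ be the other index. The states and edges of $G_M$ are the following (Figure~\ref{fig:game}).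
\begin{itemize}
\item \emph{Simulation.} For each $q\in Q\setminus\{q_h\}$ there are a $\mathcal P_2$-state $q$, with edges $q\to q^\bullet$ (\emph{proceed}) and $q\to A$ (\emph{abort}), and a $\mathcal P_1$-state $q^\bullet$. If $q$ carries $\mathrm{inc}(t)$ with target $q'$, the only edge of $q^\bullet$ is $q^\bullet\xrightarrow{[y\to x_t]}q'$. If $q$ carries $\mathrm{test}(t)$ with targets $q',q''$, the edges are $q^\bullet\xrightarrow{[x_t\to y]}q''$ and $q^\bullet\to z_q$, where $z_q$ is a $\mathcal P_2$-state with edges $z_q\to q'$ (\emph{accept}) and $z_q\to R^1_t$ (\emph{challenge}). The state $q_h$ belongs to $\mathcal P_1$ and has the single edge $q_h\to A$.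
\item \emph{Regions $R_1,R_2$.} The region $R_t$ has $\mathcal P_1$-states $R^1_t,R^2_t,R^3_t$ with self-loops labeled $[x_{\bar t}\to y]$, $[y\to x_{\bar t}]$, $[x_{\bar t}\to y]$, respectively, and edges $R^1_t\to R^2_t\to R^3_t\to Z_1$.
\item \emph{Restart.} The $\mathcal P_2$-states $Z_1,Z_2$ have accept edges $Z_1\to Z_2$ and $Z_2\to q_0$, and challenge edges $Z_1\to R^1_1$ and $Z_2\to R^1_2$.
\item \emph{The initial state $A$} belongs to $\mathcal P_1$ and has a self-loop $[x_1\to y]$ and an edge $A\to R^1_1$.
\end{itemize}
Every state has a successor and there are no parallel edges, so $w$ is a function on $E$, with $\|w\|=1$. No edge inside $R_t$, entering it or leaving it touches $x_t$. The \emph{claim states for $x_t$} are $Z_t$ and the states $z_q$ with $q$ a $\mathrm{test}(t)$; at each of them a challenge leads to $R^1_t$. The states $Z_1,Z_2$ let $\mathcal P_2$ repeat a challenge and let $\mathcal P_2$ verify that a new simulation starts with both counters zero. The loop at $A$ has two uses: at the start, $\mathcal P_1$ fills the reservoir by deliberate truncations, and after an abort $\mathcal P_1$ empties $x_1$, which $R_1$ cannot do.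

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.95cm,y=0.9cm,->,font=\small,
 one/.style={draw,circle,inner sep=1pt,minimum size=7mm},
 two/.style={draw,rectangle,inner sep=1pt,minimum size=6.5mm}]
\node[one](A) at (0,1.5){$A$};
\node[one](a1) at (2,1.5){$R^1_1$}; \node[one](a2) at (4,1.5){$R^2_1$}; \node[one](a3) at (6,1.5){$R^3_1$};
\node[one](b1) at (2,-1.2){$R^1_2$}; \node[one](b2) at (4,-1.2){$R^2_2$}; \node[one](b3) at (6,-1.2){$R^3_2$};
\node[two](Z1) at (8,0.2){$Z_1$}; \node[two](Z2) at (9.7,0.2){$Z_2$}; \node[two](q0) at (11.3,0.2){$q_0$};
\draw(A)--(a1); \draw(a1)--(a2); \draw(a2)--(a3); \draw(a3)--(Z1);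
\draw(b1)--(b2); \draw(b2)--(b3); \draw(b3)--(Z1); \draw(Z1)--(Z2); \draw(Z2)--(q0);
\draw[dashed](Z1)-|(a1); \draw[dashed](Z2)--(9.7,-3.2)--(0.7,-3.2)|-(b1);
\path(A) edge[loop above] node{$[x_1\to y]$}(A)
 (a1) edge[loop above] node{$[x_2\to y]$}(a1) (a2) edge[loop above] node{$[y\to x_2]$}(a2) (a3) edge[loop above] node{$[x_2\to y]$}(a3)
 (b1) edge[loop below] node{$[x_1\to y]$}(b1) (b2) edge[loop below] node{$[y\to x_1]$}(b2) (b3) edge[loop below] node{$[x_1\to y]$}(b3);
\node[two](p) at (0,-4.6){$q$}; \node[one](pb) at (1.5,-4.6){$q^\bullet$}; \node(p1) at (3.9,-4.6){$q'$}; \node(pA) at (0,-6){$A$};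
\draw(p)--(pb); \draw(pb)--node[above]{$[y\to x_t]$}(p1); \draw[dashed](p)--(pA);
\node[two](r) at (6,-4.6){$q$}; \node[one](rb) at (7.5,-4.6){$q^\bullet$}; \node(r2) at (9.9,-4.6){$q''$}; \node(rA) at (6,-6){$A$};
\node[two](z) at (7.5,-6){$z_q$}; \node(r1) at (9.9,-5.6){$q'$}; \node(rR) at (9.9,-6.5){$R^1_t$};
\draw(r)--(rb); \draw(rb)--node[above]{$[x_t\to y]$}(r2); \draw(rb)--(z); \draw(z)--(r1); \draw[dashed](z)--(rR); \draw[dashed](r)--(rA);
\end{tikzpicture}
\caption{The game $G_M$. Circles belong to $\mathcal P_1$ and squares to $\mathcal P_2$. A label $[a\to b]$ means weight $+1$ in dimension $a$, $-1$ in $b$ and $0$ in the third; unlabeled edges have weight zero. Dashed edges are the aborts and challenges of $\mathcal P_2$. Top: the part independent of $M$, leading to the initial state $q_0$ of $M$. Bottom: the states for an instruction $\mathrm{inc}(t)$ (left) and $\mathrm{test}(t)$ (right). The halting state $q_h$, with its single edge to $A$, is not drawn.}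
\label{fig:game}
\end{figure}

\begin{theorem}\label{thm:reduction}
From an admissible two-counter machine $M$ one can compute the game $G_M$, with three dimensions, weights in $\{-1,0,1\}$ and initial state $A$, and the following holds.
\begin{enumerate}
\item[(a)] If $M$ halts, then for some $\ell$ player $\mathcal P_1$ has a finite-memory strategy that wins $\mathrm{Dir}(\ell)$, and hence $\mathrm{Bnd}$, from $A$.
\item[(b)] If $M$ does not halt, then $\mathcal P_2$ has a strategy such that from every state every consistent play violates $\mathrm{Bnd}$.
\end{enumerate}
\end{theorem}

\begin{example}[A halting machine]\label{ex:halt}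
Let $q_0$ carry $\mathrm{inc}(1)$ with target $q_1$, and let $q_1$ carry $\mathrm{test}(1)$ with zero target $q_h$ and decrement target $q_1$. The run is $(q_0,0,0)$, $(q_1,1,0)$, $(q_1,0,0)$, $(q_h,0,0)$, so a budget of $1$ suffices. If $\mathcal P_2$ always proceeds and accepts, $\mathcal P_1$ plays as follows; the debts $D$ are shown when they change.
\[
\begin{array}{l}
A\,(0,0,0)\to A\,(0,0,1)\to R^1_1\to R^2_1\to R^2_1\,(0,1,0)\to R^3_1\to R^3_1\,(0,0,1)\to Z_1\to Z_2\\[2pt]
\to q_0\to q_0^\bullet\to q_1\,(1,0,0)\to q_1^\bullet\to q_1\,(0,0,1)\to q_1^\bullet\to z_{q_1}\to q_h\to A\to R^1_1\to\cdots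
\end{array}
\]
After the first step there is no truncation, and the unit of debt keeps moving, so each debt is zero again and again. If $\mathcal P_2$ aborts at $q_1$ with $D=(1,0,0)$, one loop at $A$ gives $(0,0,1)$ and the play continues at $R^1_1$ as above.
\end{example}

\begin{example}[A non-halting machine]\label{ex:nonhalt}
Let $q_0$ and $q_1$ carry $\mathrm{inc}(1)$ with targets $q_1$ and $q_2$; let $q_2$ carry $\mathrm{test}(1)$ with zero target $q_h$ and decrement target $q_3$; let $q_3$ carry $\mathrm{test}(2)$ with zero target $q_0$ and decrement target $q_h$. The run cycles through $q_0,\dots,q_3$ with $c_2=0$, and $c_1$ gains one unit per cycle. Suppose the play reaches $q_0$ with $D=(0,0,n)$, $n\ge2$. At $q_2$ the debts are $(2,0,n-2)$; if $\mathcal P_1$ claims zero, $\mathcal P_2$ keeps the play in $R_1$ and $Z_1$ with $D_{x_1}=2$. At $q_3$ the debts are $(1,0,n-1)$; the false decrement reaches $q_h$ with $(1,0,n)$, and $\Sigma$ has grown. If $\mathcal P_1$ never lies, then after $n-1$ cycles $q_0$ is reached with $(n-1,0,1)$, and the two increments give $(n,0,0)$ and $(n+1,0,0)$; again $\Sigma$ has grown. Each attempt either leaves a window open as long as $\mathcal P_2$ likes or costs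 a unit of $\Sigma$.
\end{example}

\section{The halting case}\label{sec:halting}

\begin{proof}[Proof of Theorem~\ref{thm:reduction}(a)]
Let $L$ be the number of steps of the halting run and $n$ the maximum of $c_1+c_2$ along it. Player $\mathcal P_1$ tracks $D$ and plays as follows.
\begin{itemize}
\item At $A$: loop if $\Sigma<n$ or $D_{x_1}>0$, otherwise leave.
\item At $R^1_t$ and $R^3_t$: loop if $D_{x_{\bar t}}>0$, otherwise leave. At $R^2_t$: loop if $D_y>0$, otherwise leave.
\item At $q^\bullet$ with $q$ a $\mathrm{test}(t)$: go to $z_q$ if $D_{x_t}=0$, otherwise take the edge $[x_t\to y]$.
\end{itemize}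
Fix a consistent play from $A$. We follow it from one visit of $Z_1$ to the next.

\emph{Passing through $R_t$.} Suppose $R^1_t$ is entered with $D_{x_t}=0$ and $\Sigma=n$. The debt $D_{x_t}$ remains $0$, and each loop $[a\to b]$ is taken only with $D_a>0$, so there is no truncation and $D_{x_{\bar t}}+D_y=n$ throughout. The play leaves $R^1_t$ after at most $n$ loops with $D_{x_{\bar t}}=0$, leaves $R^2_t$ after $n$ loops with $D_y=0$, and leaves $R^3_t$ after $n$ loops with $D_{x_{\bar t}}=0$. So $Z_1$ is reached after at most $3n+3$ steps with $D=(0,0,n)$, and $D_y=0$ at some position of the passage.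

\emph{The start.} After $j$ loops at $A$ the debts are $(0,0,j)$. So $\mathcal P_1$ loops $n$ times and enters $R^1_1$ at position $n+1$ with $D=(0,0,n)$.

\emph{From $Z_1$ to the next region.} Suppose $D=(0,0,n)$ at $Z_1$. A challenge at $Z_1$ or $Z_2$ enters $R^1_1$ or $R^1_2$ within two steps with $D=(0,0,n)$. Otherwise $q_0$ is reached after two steps with $D=(0,0,n)$. We claim that, until $A$ or a region is entered, the successive visits to states of $Q$ follow the run of $M$: if the corresponding configuration is $(q,c_1,c_2)$, then the state is $q$ and $D=(c_1,c_2,n-c_1-c_2)$. This holds at $q_0$. Suppose it holds at $q\ne q_h$ and $\mathcal P_2$ proceeds. If $q$ carries $\mathrm{inc}(t)$, the next configuration of the run has counter sum $c_1+c_2+1\le n$, so $D_y\ge1$ and the edge $[y\to x_t]$ moves one unit from $y$ to $x_t$. If $q$ carries $\mathrm{test}(t)$ and $c_t>0$, the edge $[x_t\to y]$ moves one unit back and leads to $q''$. If $c_t=0$, the play goes to $z_q$; an accept leads to $q'$ with $D$ unchanged, and a challenge enters $R^1_t$ with $D_{x_t}=0$ and $\Sigma=n$. Each instruction takes at most three steps and the run has $L$ instructions. So either a challenge enters a region within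 $2+3L$ steps of $Z_1$, or $A$ is entered, by an abort or from $q_h$, within $2+3L+1$ steps. In the latter case $\Sigma=n$, player $\mathcal P_1$ loops $D_{x_1}\le n$ times without truncation, and $R^1_1$ is entered after at most $n+1$ further steps with $D_{x_1}=0$ and $\Sigma=n$.

\emph{The bound.} By induction, $Z_1$ is visited infinitely often, always with $D=(0,0,n)$. Let $p_0=0$ and let $p_1<p_2<\cdots$ be the positions of these visits. Then
\[
p_{m+1}-p_m\le C:=(2+3L+1)+(n+1)+(3n+3)=3L+4n+7\qquad(m\ge0),
\]
and each interval $(p_m,p_{m+1}]$ contains a full passage through a region, hence a zero of $D_y$, and ends with a zero of $D_{x_1}$ and $D_{x_2}$. Consider positions $j+1,\dots,j+2C$ with $j\ge0$, and let $p_m$ be the least of the $p$'s that is $\ge j$. Then $p_m\le j+C$ and $p_{m+1}\le j+2C$, so these positions contain $(p_m,p_{m+1}]$ and thus a zero of each debt. By Lemma~\ref{lem:debt}(b) with $i=0$, the play is in $\mathrm{Dir}(2C)\subseteq\mathrm{Bnd}$. The moves depend only on the state and on $D$, and $\Sigma\le n$ throughout, so $D\in\{0,\dots,n\}^3$ is a finite memory.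
\end{proof}

\section{The non-halting case}\label{sec:nonhalting}

Assume that $M$ is admissible and does not halt, so its run is infinite and its counters are unbounded. By Lemma~\ref{lem:phases} it is enough to defeat the direct objectives, but from an arbitrary starting state, because a phase may begin anywhere. Player $\mathcal P_2$ cannot trust a simulation whose beginning lies before the phase, or one in which a truncation has occurred. This leads to the following notion. Given a play from any state, with debts $D=D^0$, call a position \emph{clean} if the edge $Z_2\to q_0$ has been taken before it and no truncation has occurred since the last use of that edge. The strategy $\tau$ of $\mathcal P_2$ is: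
\begin{itemize}
\item at a claim state for $x_t$, challenge if $D_{x_t}>0$ and accept if $D_{x_t}=0$;
\item at $q\in Q\setminus\{q_h\}$, proceed if the position is clean and abort otherwise.
\end{itemize}

\begin{lemma}\label{lem:tau}
No play consistent with $\tau$, from any state of $G_M$, is in $\mathrm{Dir}(\ell)$ for any $\ell$.
\end{lemma}

\begin{proof}
Suppose that $\pi$ is consistent with $\tau$ and $\pi\in\mathrm{Dir}(\ell)$. By Lemma~\ref{lem:debt}(b) and $\|w\|=1$, each debt is always below $\ell$, and no debt is positive from some position on.

\emph{Step 1: the play leaves every self-loop.} A self-loop is labeled $[a\to b]$ and raises $D_b$ by one each time, so staying on it forever would make $D_b$ unbounded. Hence from $A$ the play reaches $R^1_1$, and from any state of $R_t$ it reaches $Z_1$ with $D_{x_t}$ unchanged.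

\emph{Step 2: all claims are true, that is, $D_{x_t}=0$ at every visit of a claim state for $x_t$.} Let $t=1$ and suppose $D_{x_1}>0$ at a claim state for $x_1$. Then $\mathcal P_2$ challenges, and by Step 1 the play passes through $R_1$ to $Z_1$ with the same positive $D_{x_1}$. As $Z_1$ is a claim state for $x_1$, this repeats, and $D_{x_1}$ is positive forever, a contradiction. Let $t=2$ and suppose $D_{x_2}>0$ at a claim state for $x_2$. Then $\mathcal P_2$ challenges, and the play passes through $R_2$ to $Z_1$ with the same positive $D_{x_2}$. By the case $t=1$ we have $D_{x_1}=0$ there, so $\mathcal P_2$ accepts and the play is at $Z_2$, a claim state for $x_2$, with $D_{x_2}$ unchanged. This repeats, and $D_{x_2}$ is positive forever, a contradiction. Consequently $\mathcal P_2$ never challenges along $\pi$.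

\emph{Step 3: each use of $Z_2\to q_0$ reaches $q_0$ with $D_{x_1}=D_{x_2}=0$.} At $Z_2$ we have $D_{x_2}=0$ by Step 2. The only predecessor of $Z_2$ is $Z_1$, so either the previous state is $Z_1$, where $D_{x_1}=0$ by Step 2, or $Z_2$ is at position $0$, where all debts are zero. The edges $Z_1\to Z_2\to q_0$ have weight zero.

\emph{Step 4: after a position that is not clean, the edge $Z_2\to q_0$ is taken.} Until that edge is taken, positions remain unclean. From $q^\bullet$ or $z_q$ the play reaches a state of $Q$ within two steps, since there are no challenges. From a state of $Q$ it moves to $A$, by an abort or by the edge $q_h\to A$. From $A$ or a state of a region it reaches $Z_1$ by Step 1. From $Z_1$ it goes to $Z_2$ and from $Z_2$ to $q_0$, by accepts. These cases cover all states.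

\emph{Step 5: a simulation without truncation.} Since $\Sigma<3\ell$, by \eqref{eq:sigma} there are finitely many truncations. Let $j$ be the position reached by the last one, or $j=0$ if there is none. Position $j$ is not clean: at $j=0$ no edge has been taken, and otherwise the edge just taken is a truncation, which is not the zero-weight edge $Z_2\to q_0$. By Step 4 the play reaches $q_0$ through $Z_2\to q_0$ at a position $c>j$. All positions from $c$ on are clean, so from $c$ on $\mathcal P_2$ neither aborts nor challenges.

We show by induction that for every $m\ge0$ the play makes an $m$-th visit to $Q$ after the one at $c$ (the case $m=0$), and that at this visit $(q,D_{x_1},D_{x_2})$ is the $m$-th configuration of the run of $M$. For $m=0$ this is Step 3. Suppose it holds for $m$, at state $q$. Since $M$ does not halt, $q\ne q_h$, and $\mathcal P_2$ proceeds to $q^\bullet$. If $q$ carries $\mathrm{inc}(t)$, the edge $[y\to x_t]$ raises $D_{x_t}$ by one, leaves $D_{x_{\bar t}}$ unchanged and leads to $q'$. If $q$ carries $\mathrm{test}(t)$ and $\mathcal P_1$ moves to $z_q$, then $D_{x_t}=0$ by Step 2 and $\mathcal P_2$ accepts: the zero branch was correct. If $\mathcal P_1$ takes $[x_t\to y]$,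 then $D_{x_t}\ge1$ because the edge is not a truncation, and $D_{x_t}$ falls by one: the decrement branch was correct. So the play follows the whole run of $M$. By admissibility $D_{x_1}$ or $D_{x_2}$ is unbounded, contradicting the bound $\ell$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:reduction}(b)]
Apply Lemma~\ref{lem:phases} with $U=S$ and $\sigma_{r,s}=\tau$ for all $r$ and $s$; its hypothesis is Lemma~\ref{lem:tau}.
\end{proof}

\begin{remark}\label{rem:fails}
Part (b) fails without admissibility. Let $q_0$ carry $\mathrm{test}(1)$ with zero target $q_0$ and decrement target $q_h$. This machine does not halt, but $\mathcal P_1$ wins $\mathrm{Dir}(1)$ from $A$ by never taking a labeled edge.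

Part (b) also fails if the abort edges are deleted, because one lie may lead to a harmless cycle. Let $q_0$ carry $\mathrm{inc}(1)$ with target $q_1$; $q_1$ carry $\mathrm{test}(2)$ with zero target $q_0$ and decrement target $q_2$; $q_2$ carry $\mathrm{inc}(2)$ with target $q_3$; and $q_3$ carry $\mathrm{test}(2)$ with zero target $q_h$ and decrement target $q_2$. The run alternates between $q_0$ and $q_1$ with $c_1$ unbounded. Without aborts, let $\mathcal P_1$ take no self-loop and always decrement. Either $\mathcal P_2$ challenges at $Z_1$ or $Z_2$ forever and all weights are zero, or the play ends in the cycle $q_2,q_2^\bullet,q_3,q_3^\bullet$, whose weights are $0,-1,0,+1$ in $x_2$, their negatives in $y$, and zero in $x_1$. In both cases the play is in $\mathrm{Fix}(3)$.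
\end{remark}

\section{Undecidability and the exact level}\label{sec:final}

For $k\ge3$ let $G_M^{(k)}$ be $G_M$ with $k-3$ further dimensions in which all weights are zero. A window in such a dimension closes after one step, so a play is in $\mathrm{Dir}(\ell)$ or in $\mathrm{Bnd}$ for $G_M^{(k)}$ exactly when it is for $G_M$, and Theorem~\ref{thm:reduction} holds for $G_M^{(k)}$.

\begin{proof}[Proof of Theorem~\ref{thm:undec}]
Let $\Phi$ satisfy $\bigcup_\ell\mathrm{Dir}(\ell)\subseteq\Phi\subseteq\mathrm{Bnd}$; by \eqref{eq:chain} the choice $\Phi=\mathrm{Bnd}$ is allowed. Given a two-counter machine $N$, compute the admissible machine $M$ of Lemma~\ref{lem:promise} and the game $G_M^{(k)}$. If $N$ halts, then $\mathcal P_1$ wins some $\mathrm{Dir}(\ell)\subseteq\Phi$ from $A$ by Theorem~\ref{thm:reduction}(a). If $N$ does not halt, then by Theorem~\ref{thm:reduction}(b) player $\mathcal P_2$ wins the complement of $\mathrm{Bnd}$, and hence the complement of $\Phi$, from $A$, so $\mathcal P_1$ does not win $\Phi$. An algorithm for the game would decide whether $N$ halts.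
\end{proof}

Recall that a set of inputs is \emph{recursively enumerable} ($\Sigma^0_1$) if some algorithm stops exactly on its members. A \emph{many-one reduction} from $X$ to $Y$ is a computable map $g$ with $x\in X\iff g(x)\in Y$. A set is $\Sigma^0_1$-\emph{complete} if it is recursively enumerable and every recursively enumerable set many-one reduces to it; the halting problem is $\Sigma^0_1$-complete.

\begin{proof}[Proof of Theorem~\ref{thm:level}(ii) and (iii)]
(ii) By part (i), $\mathcal P_1$ wins $\mathrm{Bnd}$ from $s_0$ if and only if $s_0\in W_\ell$ for some $\ell$. The algorithm that computes $W_1,W_2,\dots$ by Proposition~\ref{prop:fixed} and stops when $s_0$ appears shows that the problem is recursively enumerable, whether $k$ is fixed or part of the input. The map $N\mapsto(G_M^{(k)},A)$ in the proof of Theorem~\ref{thm:undec} is a many-one reduction from halting of two-counter machines, to which the halting problem many-one reduces (Section~\ref{sec:machines}). This gives hardness for each fixed $k\ge3$, and the map for $k=3$ serves when $k$ is part of the input.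

(iii) Suppose such an $f$ exists for games with $k=3$ and weights in $\{-1,0,1\}$. If $\mathcal P_1$ wins $\mathrm{Bnd}$ from $s_0$, then $s_0\in W_\ell\subseteq W_{f(G,s_0)}$ for some $\ell\le f(G,s_0)$; conversely $s_0\in W_{f(G,s_0)}$ implies that $\mathcal P_1$ wins $\mathrm{Bnd}$, by \eqref{eq:chain}. Computing $W_{f(G,s_0)}$ would decide the problem for these games, contradicting Theorem~\ref{thm:undec}.
\end{proof}

\begin{remark}
With $k$ part of the input, the question of \cite{windows} is thus answered: the problem is undecidable. For fixed $k$, it is decidable when $k=1$ and undecidable when $k\ge3$. The case $k=2$ is not settled by our argument, which uses three dimensions in the regions $R_t$: one is frozen while the total debt moves between the other two.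
\end{remark}

\begin{thebibliography}{9}

\bibitem{windows}
\emph{Looking at Mean-Payoff and Total-Payoff through Windows},
\texttt{https://orbi.umons.ac.be/\allowbreak bitstream/\allowbreak 20.500.12907/\allowbreak 42814/\allowbreak 1/\allowbreak CFV2013.pdf}.

\bibitem{minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\end{thebibliography}
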